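# Well quasi orders obtained by inserting tuples of words

## 1. Inserting single words from a finite set

Let $A$ be a finite alphabet, $A^*$ the set of words over $A$, $\varepsilon$ the empty word, and $A^+=A^*\setminus\{\varepsilon\}$. If $A=\emptyset$ there is only the word $\varepsilon$ and everything below is trivial, so we assume $A\neq\emptyset$ throughout.

Take a finite set $I\subseteq A^+$. Write $v\vdash_I w$ if $w$ arises from $v$ by inserting one word of $I$ somewhere: $v=v_1v_2$ and $w=v_1uv_2$ with $u\in I$. Let $\vdash_I^*$ be the reflexive and transitive closure. We ask when every infinite sequence of words contains an earlier word from which a later one can be built by insertions.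

**Definition.** A *quasi order* on a set $S$ is a reflexive and transitive relation $\le$. It is a *well quasi order* (wqo) if every infinite sequence $s_1,s_2,\dots$ in $S$ has indices $i<j$ with $s_i\le s_j$. Equivalently, every nonempty subset of $S$ has at least one minimal element and only finitely many pairwise non-equivalent minimal elements.

For example, $(\mathbb N,\le)$ is a wqo. The positive integers under divisibility are not, since the primes form an infinite antichain. Equality on an infinite set is never a wqo.

Every insertion makes a word longer, because words of $I$ are nonempty. So $v\vdash_I^*w\vdash_I^*v$ forces $v=w$.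

Three cases by hand:

* $A=\{a\}$, $I=\{aa\}$. Here $a^m\vdash_I^*a^n$ iff $m\le n$ and $n-m$ is even. An infinite sequence of words has an infinite subsequence with lengths of one parity, and that sequence of lengths cannot be strictly decreasing. So this is a wqo, with minimal elements $\varepsilon$ and $a$.
* $A=\{a,b\}$, $I=\{aa,bb\}$. No word $(ab)^n$ has a factor $aa$ or $bb$, so no $(ab)^n$ is the result of an insertion. The words $(ab)^n$ form an infinite antichain, and this is not a wqo.
* $A=\{a,b\}$, $I=\{aa,bb,ba\}$. The only words without a factor in $I$ are $\varepsilon,a,b,ab$. The antichain above is gone, and Proposition 1 says that this is a wqo.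

**Proposition 1.** Let $I\subseteq A^+$ be finite. Then $\vdash_I^*$ is a wqo if and only if there is a positive integer $k_0$ such that every word of length $>k_0$ has a factor in $I$.

One direction is immediate. If $v\vdash_I^*w$ and $v\ne w$, then the last insertion puts a word of $I$ as a factor into $w$. If there are arbitrarily long words without a factor in $I$, these form an infinite set of pairwise incomparable words, and $\vdash_I^*$ is not a wqo.

For the other direction we read a word with a stack and turn it into a sequence of trees of bounded height. The trees will be compared by Higman's lemma. We set these tools up in a form that serves the general problem too.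

## 2. The stack forest of a word

In this section $I\subseteq A^+$ is finite, every word of length $>k_0$ has a factor in $I$, $H=k_0+1$, and all words in $I$ have length at most $\lambda$.

**Construction.** Let $w=w_1\cdots w_n$. Process the positions $1,\dots,n$ in order, with a stack of positions, initially empty. At time $j$, push $j$. If the word spelled by the stack now has a suffix in $I$, take the shortest such suffix $u$ and pop the top $|u|$ positions, once. The popped set $c$ is called a *node*; it is popped at time $\max c$, because $j$ itself is on top. Positions still in the stack at the end are *residual*. The collection of nodes is the *stack forest* of $w$ for $I$.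

If $c=\{p_1<\dots<p_l\}$, the *span* of $c$ is the interval $[p_1,p_l]$, and its *gaps* are the open intervals $(p_s,p_{s+1})$ of positions. A node $c'$ is *nested* in $c$ if the span of $c'$ lies in a gap of $c$. Nesting is transitive.

**Example.** Let $I=\{aa,bb,ba\}$ and $w=abaab$. The stack word becomes $a$, then $ab$, then $aba$. At this point the suffix $ba$ is popped, giving the node $\{2,3\}$. The next push gives $aa$ (positions $1,4$), which is popped as the node $\{1,4\}$. Finally position $5$ is pushed and stays. So $\{2,3\}$ is nested in $\{1,4\}$, and $5$ is residual.

**Lemma 2.**

(a) Nodes are pairwise disjoint, each spells a word of $I$, and at most $k_0$ positions are residual. The stack has at most $k_0$ elements after each step and at most $H$ immediately after a push.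

(b) Every position in a gap of a node $c$ lies in a node whose span lies in that same gap.

(c) Two distinct nodes either have disjoint spans, or one is nested in the other.

(d) If $c_{s+1}$ is nested in $c_s$ for $1\le s<m$, then $m\le H$.

(e) For consecutive positions $e,e+1$, at most $H$ nodes have a span containing both.

**Proof of (a).** The first two claims are clear. We show that after each step the stack word has no factor in $I$. Before the push it had none, so after the push any such factor is a suffix. If there is one, at least one position is popped, and the stack becomes a prefix of the stack before the push, which has no factor in $I$. A word without a factor in $I$ has length at most $k_0$; a push adds one.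

**Proof of (b).** Let $x\in(p_s,p_{s+1})$. Positions increase from bottom to top of the stack, so just before $c$ is popped the stack elements $\ge p_1$ are exactly those of $c$. Hence $x$, which was pushed before time $p_l$, has already been popped, in a node $c'$ with $\max c'<p_l$. Suppose some $p_{s'}$ lies in $[\min c',\max c']$. It is in the stack from time $p_{s'}\le\max c'$ until time $p_l>\max c'$, so it is there when $c'$ is popped. At that moment the stack elements $\ge\min c'$ are exactly those of $c'$, so $p_{s'}\in c'$, contradicting $c\cap c'=\emptyset$. So the span of $c'$ contains $x$ and no $p_{s'}$; it lies in $(p_s,p_{s+1})$.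

**Proof of (c).** Suppose the spans of $c$ and $c'$ intersect and, say, $\max c'<\max c$. Then $\max c'\in[\min c,\max c)$, and $\max c'\notin c$, so it lies in a gap of $c$. By (b) it lies in a node whose span is inside that gap. Nodes are disjoint, so this node is $c'$.

**Proof of (d).** Look at the stack just after $\min c_m$ is pushed. For $s<m$ the position $\min c_s$ was pushed earlier and leaves the stack only at time $\max c_s>\min c_m$. So the $m$ distinct positions $\min c_1<\dots<\min c_m$ are all in the stack, which has at most $H$ elements at that moment.

**Proof of (e).** These nodes have pairwise intersecting spans, so by (c) any two of them are nested one in the other. Hence they form a chain as in (d). $\square$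

**Definition.** The *height* $h(c)\in\{1,\dots,H\}$ of a node $c$ is the maximal length of a chain as in (d) starting with $c_1=c$. A node nested in $c$ has strictly smaller height than $c$.

## 3. Trees, Higman's lemma, and the proof for single words

We recall the facts about wqo's that we use.

* Every infinite sequence in a wqo has an infinite nondecreasing subsequence. Indeed, only finitely many indices $i$ have no $j>i$ with $s_i\le s_j$, since infinitely many would form a sequence violating the definition; start beyond them and choose successors.
* Finite products (with the componentwise order) and finite unions of wqo's are wqo's. A quasi order that contains a wqo on the same set is a wqo.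
* **Higman's lemma.** If $(Q,\le)$ is a wqo, then the finite sequences over $Q$ are wqo under the order in which one sequence is below another if an increasing injection of indices sends each entry to a $\le$-larger one.

For $Q=A$ with equality, Higman's lemma says that the subsequence order on $A^*$ is a wqo.

**Labeled trees.** Let $\Lambda$ be a finite set of *labels*. Each $\alpha\in\Lambda$ carries a word $\omega(\alpha)\in A^+$ and a rank in $\{1,\dots,R\}$. A *tree* of rank $r$ is $\tau=(\alpha;G_1,\dots,G_{l-1})$, where $\alpha$ has rank $r$, $l=|\omega(\alpha)|$, and each $G_s$ is a *forest* of trees of rank $<r$, that is, a finite sequence of such trees. If $\omega(\alpha)=b_1\cdots b_l$, the *yield* is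
$$y(\tau)=b_1\,y(G_1)\,b_2\,y(G_2)\cdots y(G_{l-1})\,b_l ,$$
and the yield of a forest is the concatenation of the yields of its trees. The *nodes* of $\tau$ are its root, with label $\alpha$ and letters $b_1,\dots,b_l$, and all nodes of the trees in $G_1,\dots,G_{l-1}$; the latter are the descendants of the root. Each letter of the yield belongs to exactly one node.

Define $\tau\sqsubseteq\tau'$ if both roots have the same label and $G_s\sqsubseteq^*G_s'$ for all $s$, where $\sqsubseteq^*$ is the Higman order on forests derived from $\sqsubseteq$.

For instance, let $\omega(\alpha)=aa$ with $\alpha$ of rank $2$ and $\omega(\alpha')=ba$ with $\alpha'$ of rank $1$. The tree with root $\alpha$ and one $\alpha'$ in its gap has yield $a\,ba\,a$. The tree with root $\alpha$ and empty gap is $\sqsubseteq$ it and has yield $aa$.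

**Lemma 3.** $\sqsubseteq$ is a wqo on trees, and $\sqsubseteq^*$ is a wqo on forests.

**Proof.** By induction on $r$, $\sqsubseteq$ is a wqo on trees of rank $\le r$; for $r=0$ there are none. For the step, forests of trees of rank $<r$ are wqo under $\sqsubseteq^*$ by the induction hypothesis and Higman's lemma. The trees with a fixed root label $\alpha$ of rank $r$ are ordered as a product of $|\omega(\alpha)|-1$ copies of this wqo. There are finitely many labels, so the trees of rank $\le r$ are a finite union of wqo's. Ranks are at most $R$, and one more use of Higman's lemma gives the claim on forests. $\square$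

The next lemma says what an embedding means for yields.

**Lemma 4.** Let $F\sqsubseteq^*F'$. There is a set $U$ of nodes of $F'$ such that

(a) the nodes of $F'$ not in $U$ correspond bijectively, with equal labels, to the nodes of $F$;

(b) all descendants of a node in $U$ are in $U$;

(c) erasing from $y(F')$ the letters of all nodes in $U$ gives exactly $y(F)$.

**Proof.** Induction on the maximal rank of a tree in $F'$; if $F'$ is empty, so is $F$, and $U=\emptyset$. Let $\sigma$ be an increasing injection sending the $i$-th tree $\tau_i$ of $F$ to the tree $\tau'_{\sigma(i)}\sqsupseteq\tau_i$ of $F'$. Put all nodes of the trees $\tau'_j$ with $j$ outside the image of $\sigma$ into $U$. If $\tau_i=(\alpha;G_1,\dots,G_{l-1})$ and $\tau'_{\sigma(i)}=(\alpha;G'_1,\dots,G'_{l-1})$, match the roots, and add to $U$ the sets that the induction hypothesis gives for $G_s\sqsubseteq^*G'_s$. Then (a) is clear. For (b), a node in $U$ lies either in an unmatched tree, all of whose nodes are in $U$, or in some $G'_s$, which contains all its descendants, and the induction hypothesis applies. For (c), erasing the letters of nodes in $U$ removes the unmatched trees completely. In a matched tree it leaves the root letters $b_1,\dots,b_l$, which agree,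 and turns each $y(G'_s)$ into $y(G_s)$. So $y(\tau'_{\sigma(i)})$ becomes $y(\tau_i)$, and the order of the trees is preserved. $\square$

The last tool turns stack forests into trees. We do it for an interval $P$ of positions; for single words $P$ is everything.

**Lemma 5.** Let $I,k_0,H,\lambda$ be as in Section 2. Consider the stack forest of $w$ for $I$, and let each node $c$ have a label in $\Lambda$ whose word is the word spelled by $c$, such that nodes nested in $c$ have labels of strictly smaller rank than the label of $c$. Let $P$ be an interval of positions, and call a node *included* if its span is contained in $P$. Then the factor of $w$ on $P$ is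
$$y(F_0)\,a_1\,y(F_1)\,a_2\cdots a_\rho\,y(F_\rho),$$
where $a_1,\dots,a_\rho$ are the letters at the *uncovered* positions, those positions of $P$ that belong to no included node. The nodes of the forests $F_0,\dots,F_\rho$ are exactly the included nodes, with their labels, and the letters of a tree node $c$ are the letters of $w$ at the positions in $c$. The descendants of a tree node $c$ are exactly the nodes nested in $c$. Moreover $\rho\le k_0+2H\lambda$, and $\rho\le k_0$ if $P=\{1,\dots,n\}$.

**Proof.** *Trees.* Let $c$ be included. Every node nested in $c$ has its span in $P$, so it is included. In a given gap of $c$, consider the nodes with span in that gap that are maximal under nesting among them. Their spans are pairwise disjoint by Lemma 2(c). They cover the gap: by Lemma 2(b) each position of the gap lies in some node with span in the gap, and that node either is maximal or is nested in a maximal one. Call these maximal nodes, over all gaps, the children of $c$, ordered from left to right in each gap. Their labels have smaller rank. Recursively, $c$ together with the nodes nested in it forms a tree whose yield is the factor of $w$ on the span of $c$.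

*The factor on $P$.* No uncovered position lies in the span of an included node $c$: a position in that span is in $c$ or in a gap of $c$, hence by Lemma 2(b) in a node nested in $c$, which is included. The included nodes that are maximal under nesting have disjoint spans by Lemma 2(c), and each included node lies in the span of one of them. So the positions of $P$ outside these spans are exactly the uncovered ones. Reading $P$ from left to right gives the formula.

*Counting.* An uncovered position is residual, or belongs to a node that meets $P$ but has a span not contained in $P$. There are at most $k_0$ residual positions. The span of a node of the second kind crosses the left or the right end of $P$. By Lemma 2(e) there are at most $H$ such nodes for each end, each with at most $\lambda$ positions. If $P=\{1,\dots,n\}$, no span crosses an end. $\square$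

**Proof of Proposition 1, remaining direction.** Suppose every word of length $>k_0$ has a factor in $I$. Use the labels $(u,h)$ with $u\in I$ and $1\le h\le H$, with word $u$ and rank $h$. Label each node of the stack forest of $w$ by the word it spells and its height. Lemma 5 with $P=\{1,\dots,n\}$ writes $w=y(F_0)a_1\cdots a_\rho y(F_\rho)$ with $\rho\le k_0$.

Let $w^1,w^2,\dots$ be an infinite sequence of words. Pass to a subsequence on which $a_1\cdots a_\rho$ is constant. Each word is then described by $\rho+1$ forests. By Lemma 3 and the product rule there are two words, $w$ earlier and $w'$ later, with $F_j\sqsubseteq^*F_j'$ for all $j$. Let $U$ be the union of the sets from Lemma 4. Erasing all letters of nodes in $U$ from $w'$ gives $w$.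

Erase the nodes in $U$ one at a time, in order of increasing rank. When the turn of $c\in U$ comes, all nodes nested in $c$ are in $U$ and have smaller rank, so they are gone. By Lemma 2(b) they covered all gaps of $c$. So the letters of $c$ now stand next to each other and form a factor $u\in I$, and erasing it undoes one step of $\vdash_I$. At the end we have $w$. Hence $w\vdash_I^*w'$. $\square$

## 4. Inserting tuples: unavoidability and the two theorems

What changes if several words must be inserted *simultaneously* and *in a prescribed order*?

Let $T$ be a set of tuples $(u_1,\dots,u_n)$ with $u_i\in A^+$ and $n\ge1$, where $n$ may vary from tuple to tuple. Write $v\vdash_Tw$ if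
$$v=v_1v_2\cdots v_{n+1},\qquad w=v_1u_1v_2u_2\cdots v_nu_nv_{n+1}$$
for some $(u_1,\dots,u_n)\in T$ and some $v_1,\dots,v_{n+1}\in A^*$. Let $\vdash_T^*$ be the reflexive and transitive closure, a quasi order on $A^*$. A word *contains* the tuple $(u_1,\dots,u_n)$ if it has the form $v_1u_1v_2\cdots u_nv_{n+1}$.

**Definition.** $T$ is *unavoidable* if there is a positive integer $k_0$ such that every word of length $>k_0$ contains some tuple of $T$.

Haussler (1983) showed that, when $T$ is finite and all components are single letters, $\vdash_T^*$ is a wqo if and only if $T$ is unavoidable, and conjectured the same for every finite $T$. The conjecture is true.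

**Example 1.** Let $A=\{a,b\}$ and $T=\{(a),(b,b)\}$. A word of length $\ge2$ contains $a$ or two $b$'s, so $T$ is unavoidable. Here $v\vdash_T^*w$ iff $v$ is a subsequence of $w$ and the numbers of $b$'s have the same parity: each step preserves the parity, and conversely one erases the extra $a$'s singly and the extra $b$'s in pairs. By the case $Q=A$ of Higman's lemma, applied to an infinite subsequence with constant parity, this is a wqo.

**Example 2.** Let $A=\{a,b\}$ and $T_0=\{(aa),(bb),(ab,ba)\}$. A word of length $\ge6$ without factors $aa$, $bb$ is alternating, so it begins with $ababab$ or $bababa$. The first contains $ab$ at positions $1,2$ and $ba$ at $4,5$; the second contains $ab$ at $2,3$ and $ba$ at $5,6$. So $T_0$ is unavoidable with $k_0=5$. (The word $babab$ contains no tuple of $T_0$.) This is our test example.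

For $t\in T$ write $t=(u_1(t),\dots,u_{k_t}(t))$. A *choice function* is a map $g$ on $T$ with $g(t)\in\{1,\dots,k_t\}$; put $I_g=\{u_{g(t)}(t):t\in T\}$. For $T_0$ there are two choice functions, with $I_g=\{aa,bb,ab\}$ and $I_g=\{aa,bb,ba\}$.

**Theorem 6 (Haussler's conjecture).** For finite $T$, $\vdash_T^*$ is a wqo on $A^*$ if and only if $T$ is unavoidable.

**Theorem 7.**

(A) For an arbitrary, possibly infinite, set $T$ of tuples the following are equivalent: (1) $\vdash_T^*$ is a wqo; (2) $T$ is unavoidable; (3) some finite subset of $T$ is unavoidable; (4) every $\vdash_T^*$-upward closed language is regular.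

(B) If $T$ is finite and $\lambda$ is the maximal length of a component of a tuple in $T$ ($\lambda=1$ if $T=\emptyset$), these are also equivalent to: (5) for every choice function $g$, all sufficiently long words have a factor in $I_g$; (6) for every nonempty word $q$ with $|q|\le|A|^{\lambda-1}$ there is $t\in T$ all of whose components are factors of powers of $q$. In particular the property is decidable. It is invariant under permuting the components inside each tuple and under replacing a tuple by repetitions of itself. If it fails, there is a word $q\ne\varepsilon$ such that $\{q^n:n\ge0\}$ is an infinite antichain of minimal elements.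

**Necessity, for any $T$.** If $v\vdash_T^*w$ and $v\ne w$, then $w$ contains a tuple of $T$. If $T$ is not unavoidable, there are arbitrarily long words containing no tuple of $T$. They form an infinite set of pairwise incomparable words, so $\vdash_T^*$ is not a wqo.

## 5. Three obstacles: roles, counts, deadlock

Let $T$ be finite and unavoidable, and let $g$ be a choice function. A long word contains some $t\in T$, so it has a factor in $I_g$. Hence Sections 2 and 3 apply to $I_g$, and it is natural to repeat the proof of Proposition 1 with one fixed $g$.

**Roles.** Take $T_0$ and $I_g=\{aa,bb,ab\}$, with $w=\varepsilon$ and $w'=ab$. The stack forest of $w'$ is a single node $ab$, nothing is residual, and the empty forest embeds in it. But $\varepsilon\vdash_{T_0}^*ab$ is false, since $ab$ contains no tuple of $T_0$. The unmatched node is a first component of $(ab,ba)$, and no unmatched second component is there to be erased with it. With one $g$, all nodes coming from a tuple $t$ are the same component of $t$. We must use different choice functions in different parts of the word, first components on the left and last components on the right. Then the order of components inside a tuple takes care of itself.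

**Counts.** Suppose that, in $w$, $N_i(w)$ nodes are $i$-th components of $t$. The unmatched nodes can be grouped into full tuples only if $N_i(w')-N_i(w)$ does not depend on $i$. This holds if the differences $N_i-N_1$ are the same for $w$ and $w'$, and we can arrange that by pigeonhole if these differences are *bounded*. A fixed cut, say in the middle, does not give this. Take $T_0$ and $w=a^{2m}(ba)^m$, with $ab$ used on the left half and $ba$ on the right half. The left half produces only nodes $aa$; the right half produces $m$ nodes $ba$. The difference is $m$.

So the cut must be placed with care. If $m$ is even and we cut after position $3m$, the stack forest for $\{aa,bb,ab\}$ has $\frac m2-1$ nodes $ab$ with span to the left of the cut. They are the pairs of positions $2m+2i,\,2m+2i+1$ with $1\le i\le\frac m2-1$. The stack forest for $\{aa,bb,ba\}$ has $\frac m2$ nodes $ba$ to the right. The difference is now $1$. If only one cut is needed, one can slide it from left to right: the first count starts at $0$, the second ends at $0$, and a continuous version of the counts must agree somewhere by the intermediate value theorem. With several tuples there are several cuts. Moving a cut for one tuple changes the choice function in force,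 hence the stack forest, hence the counts for *all* tuples. The intermediate value theorem will be replaced by Brouwer's fixed point theorem.

**Deadlock.** Nesting causes a third problem. Let $t=(u_1,u_2)$ and $t'=(u'_1,u'_2)$, and suppose the unmatched nodes are $c_1,c_2$ (components $1,2$ of $t$) and $c_1',c_2'$ (components $1,2$ of $t'$), where $c_1'$ is nested in $c_1$ and $c_2$ is nested in $c_2'$. The pair $c_1',c_2'$ must be erased before $c_1,c_2$ because of the first nesting, and after it because of the second. Balanced counts for each tuple do not help. The cure is to balance separately for each pair (tuple, rank), where ranks decrease under nesting, and to erase rank by rank.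

Taking the height as rank raises a new question. Balancing for each pair $(t,h)$ gives separate cuts for each $h$. At a given position the choice functions in force for $h=1,\dots,H$ may then all differ, while the stack argument works with one choice function at a time. The next section resolves this by allowing many more ranks than heights.

## 6. Keys, ranks and roles by pigeonhole

From here to the end of Section 8, $T$ is finite and unavoidable with constant $k_0$, $H=k_0+1$, and $\lambda$ is the maximal component length.

**Lemma 8.** $T\ne\emptyset$, and for every choice function $g$ every word of length $>k_0$ has a factor in $I_g$.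

**Proof.** Words of length $>k_0$ exist, and each contains some $t\in T$; hence it has the factor $u_{g(t)}(t)\in I_g$. $\square$

This is the only way unavoidability is used. Lemmas 2 and 5 apply to every $I_g$, with the same $k_0,H,\lambda$. For each $g$ and each $u\in I_g$ fix one $t\in T$ with $u_{g(t)}(t)=u$. A node of a stack forest for $I_g$ that spells $u$ receives this tuple, $t(c)=t$.

**Definition.** Let $\gamma$ be the number of choice functions and $R=\gamma k_0+1$. The set of *keys* is $K=T\times\{1,\dots,R\}$. The key $\kappa=(t,r)$ has *rank* $r$; put $k_\kappa=k_t$. Let $\mathcal F$ be the finite set of maps $f$ on $K$ with $f(\kappa)\in\{1,\dots,k_\kappa\}$.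

For $T_0$ we have $\gamma=2$, $k_0=5$, $H=6$, $R=11$, and $33$ keys.

**One choice function for each $f$.** Let $f\in\mathcal F$. For each of the $\gamma k_0+1$ ranks $r$, the map $f(\cdot,r)$ is one of the $\gamma$ choice functions. So some choice function equals $f(\cdot,r)$ for at least $k_0+1=H$ values of $r$. Fix such a choice function $g_f$ and ranks $r_1<\dots<r_H$ (depending on $f$) with $f(\cdot,r_h)=g_f$ for $1\le h\le H$. Let $\Phi_f(w)$ be the stack forest of $w$ for $I_{g_f}$. Give a node $c$ of height $h$ the key
$$\kappa(c)=(t(c),r_h).$$
Two properties follow.

* If $\kappa(c)=(t,r)$ and $i=f(\kappa(c))$, then $i=g_f(t)$, and the positions of $c$ spell $u_i(t)$. Call $i$ the *role* of $c$.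
* Nodes nested in $c$ have strictly smaller height, hence strictly smaller rank, than $c$.

So although $f$ may prescribe different choices at different ranks, all nodes of $\Phi_f(w)$ use ranks at which $f$ prescribes the same choice function, and they still follow $f$.

## 7. Balanced cuts from Brouwer's theorem

We now choose, for every key $\kappa$, cut points that assign component $1$ of $\kappa$ to a left stretch of the word, component $2$ to the next stretch, and so on, so that all roles of $\kappa$ occur almost equally often. Let
$$\beta=\sum_{\kappa\in K}(k_\kappa-1),\qquad C=2\beta+(\beta+1)H .$$

**Lemma 9.** For every word $w$ of length $n\ge1$ there are a partition of $\{1,\dots,n\}$ into nonempty consecutive intervals $P_1<\dots<P_m$ (*parts*) with $m\le\beta+1$, and maps $f_1,\dots,f_m\in\mathcal F$, such that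
$$\text{for each }\kappa\in K,\quad p\mapsto f_p(\kappa)\ \text{ is nondecreasing,}\tag{1}$$
and the following holds. Call a node of $\Phi_{f_p}(w)$ *included in part $p$* if its span is contained in $P_p$. Let $N_{\kappa,i}(w)$ be the number of included nodes, over all parts, with key $\kappa$ and role $i$. Then
$$|N_{\kappa,i}(w)-N_{\kappa,1}(w)|\le C\qquad\text{for all }\kappa\in K,\ 1\le i\le k_\kappa.\tag{2}$$

**Step 1. Continuous counts.** This step makes the counts depend continuously on real cut points. Let $X=\prod_{\kappa\in K}\Delta_\kappa$ with
$$\Delta_\kappa=\Big\{(x_{\kappa,i})_{1\le i\le k_\kappa}:x_{\kappa,i}\ge0,\ \sum_ix_{\kappa,i}=1\Big\}.$$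
For $x\in X$ let $\theta_{\kappa,i}=n\sum_{j\le i}x_{\kappa,j}$ for $0\le i\le k_\kappa$. These are cut points $0=\theta_{\kappa,0}\le\theta_{\kappa,1}\le\dots\le\theta_{\kappa,k_\kappa}=n$. For real $s\in[0,n)$ define $f^x_s\in\mathcal F$ by
$$f^x_s(\kappa)=i\iff\theta_{\kappa,i-1}\le s<\theta_{\kappa,i}.$$
Think of the position $j$ as the interval $[j-1,j)$. For $s\in[j-1,j)$ let $\chi_{\kappa,f}(s)=1$ if $j=\min c$ for some $c\in\Phi_f(w)$ with $\kappa(c)=\kappa$, and $\chi_{\kappa,f}(s)=0$ otherwise. The forest $\Phi_f(w)$ is built on the whole word, so $\chi_{\kappa,f}$ does not depend on $x$. Put
$$M_{\kappa,i}(x)=\int_0^n\big[f^x_s(\kappa)=i\big]\;\chi_{\kappa,f^x_s}(s)\,ds,$$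
where $[\cdot]$ is $1$ if the statement holds and $0$ otherwise. The integrand is piecewise constant.

*$M_{\kappa,i}$ is continuous.* For fixed $s$ the integrand lies in $\{0,1\}$ and depends on $x$ only through $f^x_s$. Let $x,x'\in X$ have cut points $\theta,\theta'$. If $f_s^x(\kappa)=i<i'=f_s^{x'}(\kappa)$, then $\theta'_{\kappa,i}\le\theta'_{\kappa,i'-1}\le s<\theta_{\kappa,i}$; the other case is symmetric. For each $(\kappa,i)$ at most one of the intervals $[\theta'_{\kappa,i},\theta_{\kappa,i})$, $[\theta_{\kappa,i},\theta'_{\kappa,i})$ is nonempty. So the set of $s$ with $f^x_s\ne f^{x'}_s$ has measure at most $\sum_{\kappa,i}|\theta_{\kappa,i}-\theta'_{\kappa,i}|$, and this bounds $|M_{\kappa,i}(x)-M_{\kappa,i}(x')|$.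

*If $x_{\kappa,i}=0$, then $M_{\kappa,i}(x)=0$*, because then $\theta_{\kappa,i-1}=\theta_{\kappa,i}$ and $f^x_s(\kappa)=i$ for no $s$.

**Step 2. A fixed point.** This step finds $x\in X$ such that, for each $\kappa$, $M_{\kappa,i}(x)$ does not depend on $i$. The idea is to enlarge the stretch of any role that is counted too rarely. Let
$$a_\kappa=\frac1{k_\kappa}\sum_iM_{\kappa,i},\qquad e_{\kappa,i}=\max(0,a_\kappa-M_{\kappa,i}),\qquad S_\kappa=\sum_ie_{\kappa,i}.$$
The map
$$x_{\kappa,i}\longmapsto\frac{x_{\kappa,i}+e_{\kappa,i}}{1+S_\kappa}$$
is continuous, and it maps $X$ to $X$, because the new coordinates are nonnegative and sum to $1$ for each $\kappa$. The set $X$ is compact and convex, so by Brouwer's fixed point theorem there is a fixed point $x$. There $x_{\kappa,i}S_\kappa=e_{\kappa,i}$ for all $\kappa,i$.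

Suppose $S_\kappa>0$. Then some $M_{\kappa,i'}<a_\kappa$, and since $a_\kappa$ is the mean, some $M_{\kappa,i}>a_\kappa\ge0$. For this $i$ we have $e_{\kappa,i}=0$, so $x_{\kappa,i}=0$, so $M_{\kappa,i}=0$ by Step 1, a contradiction. Hence $S_\kappa=0$, so $M_{\kappa,i}\ge a_\kappa$ for all $i$, and all $M_{\kappa,i}$ equal their mean $a_\kappa$. Fix this $x$.

**Step 3. Rounding.** This step moves the cuts to integers at bounded cost. For a position $j$ define $\bar f_j\in\mathcal F$ by
$$\bar f_j(\kappa)=i\iff\lfloor\theta_{\kappa,i-1}\rfloor<j\le\lfloor\theta_{\kappa,i}\rfloor .$$
Suppose no $\theta_{\kappa,i}$ lies in the open interval $(j-1,j)$. Then $f_s^x=\bar f_j$ for all $s\in[j-1,j)$: if $\theta_{\kappa,i-1}\le s<\theta_{\kappa,i}$, then $\theta_{\kappa,i-1}\le j-1$ and $\theta_{\kappa,i}\ge j$, so $\lfloor\theta_{\kappa,i-1}\rfloor<j\le\lfloor\theta_{\kappa,i}\rfloor$. The supposition fails for at most $\beta$ positions $j$, because only the $\theta_{\kappa,i}$ with $1\le i\le k_\kappa-1$ can be non-integers. Let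
$$n_{\kappa,i}=\#\{j:\bar f_j(\kappa)=i\text{ and }j=\min c\text{ for some }c\in\Phi_{\bar f_j}(w)\text{ with }\kappa(c)=\kappa\}.$$
A position where the supposition holds contributes the same to $n_{\kappa,i}$ and to $M_{\kappa,i}(x)$. At each other position both contributions lie in $[0,1]$. So $|n_{\kappa,i}-M_{\kappa,i}(x)|\le\beta$, and by Step 2
$$|n_{\kappa,i}-n_{\kappa,1}|\le2\beta.\tag{3}$$

The rounded cut points $\lfloor\theta_{\kappa,i}\rfloor$ with $1\le i\le k_\kappa-1$ number at most $\beta$. They divide $\{1,\dots,n\}$ into nonempty intervals $P_1<\dots<P_m$, $m\le\beta+1$, such that $\bar f_j$ is constant for $j\in P_p$; call the constant value $f_p$. Since $\bar f_j(\kappa)$ is nondecreasing in $j$, (1) holds.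

**Step 4. From minima to included nodes.** In $n_{\kappa,i}$ a node is counted at its minimum, even if it runs out of its part. This step shows that such nodes are few. An included node in part $p$ with key $\kappa$ and role $i$ has $f_p(\kappa)=i$ and its minimum in $P_p$, and distinct nodes of one forest have distinct minima. So $N_{\kappa,i}(w)\le n_{\kappa,i}$. Conversely, let $j\in P_p$ be counted in $n_{\kappa,i}$, with node $c\in\Phi_{f_p}(w)$, $\min c=j$. If $c$ is not included, its span contains the last position of $P_p$ and the next one. By Lemma 2(e) there are at most $H$ such nodes for each part. Therefore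
$$n_{\kappa,i}-(\beta+1)H\le N_{\kappa,i}(w)\le n_{\kappa,i}.$$
With (3) this gives $|N_{\kappa,i}(w)-N_{\kappa,1}(w)|\le2\beta+(\beta+1)H=C$, which is (2). $\square$

For $\varepsilon$ no partition is needed, since it will be set aside. For every nonempty word $w$ we fix parts and maps as in Lemma 9.

## 8. Erasing whole tuples rank by rank

We complete the proof of Theorem 6: $T$ finite and unavoidable implies that $\vdash_T^*$ is a wqo.

**Step 1. Coding a word.** This step describes $w$ by boundedly many forests and data from a finite set. As labels take the pairs $(\kappa,i)$ with $\kappa=(t,r)\in K$ and $1\le i\le k_\kappa$; the word of the label is $u_i(t)$ and its rank is $r$. By Section 6, in $\Phi_{f_p}(w)$ we may label each node $c$ by its key and role, $(\kappa(c),f_p(\kappa(c)))$, and nested nodes have smaller rank. So Lemma 5 applies to $\Phi_{f_p}(w)$ and $P=P_p$, and the factor of $w$ on $P_p$ is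
$$y(F_{p,0})\,a_{p,1}\,y(F_{p,1})\,a_{p,2}\cdots a_{p,\rho_p}\,y(F_{p,\rho_p}),\qquad\rho_p\le k_0+2H\lambda .$$
The nodes of the forests $F_{p,0},\dots,F_{p,\rho_p}$ are exactly the nodes included in part $p$. So $N_{\kappa,i}(w)$ is the number of nodes with label $(\kappa,i)$ in all forests of $w$. Put $d_{\kappa,i}(w)=N_{\kappa,i}(w)-N_{\kappa,1}(w)$. By Lemma 9 the data
$$E(w)=\big(m,\ (f_p)_p,\ (a_{p,1}\cdots a_{p,\rho_p})_p,\ (d_{\kappa,i}(w))_{\kappa,i}\big)$$
range over a finite set that does not depend on $w$.

**Step 2. Two comparable codes.** Let $w^1,w^2,\dots$ be an infinite sequence of words. If $\varepsilon$ occurs twice, we are done; otherwise drop it. Pass to an infinite subsequence with $E$ constant. Each word is now described by the same finite number $\sum_p(\rho_p+1)$ of forests. By Lemma 3 and the product rule there are two words, $w$ earlier and $w'$ later, with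
$$F_{p,j}\sqsubseteq^*F'_{p,j}\quad\text{for all }p,j.$$
We show $w\vdash_T^*w'$.

**Step 3. What has to be erased.** Apply Lemma 4 to each pair $F_{p,j},F'_{p,j}$, and let $U$ be the union of the resulting sets of nodes of $w'$. Erasing from $w'$ all letters of nodes in $U$ gives exactly $w$, since the uncovered letters agree by $E(w)=E(w')$. By Lemma 4(a) the number of nodes of $U$ with label $(\kappa,i)$ is
$$N_{\kappa,i}(w')-N_{\kappa,i}(w)=\big(N_{\kappa,1}(w')+d_{\kappa,i}(w')\big)-\big(N_{\kappa,1}(w)+d_{\kappa,i}(w)\big)=N_{\kappa,1}(w')-N_{\kappa,1}(w)=:n_\kappa\ge0,$$
because $d_{\kappa,i}(w)=d_{\kappa,i}(w')$. It does not depend on $i$. (It is nonnegative because for $i=1$ it counts nodes.)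

**Step 4. Erasing.** We erase the nodes of $U$ in stages $r=1,2,\dots,R$; stage $r$ removes the nodes of rank $r$. At the beginning of stage $r$ all nodes of $U$ of rank $<r$ are gone. Let $c\in U$ have label $(\kappa,i)$, $\kappa=(t,r)$. All nodes nested in $c$ are its descendants by Lemma 5. So they are in $U$ by Lemma 4(b), have rank $<r$, and are gone. By Lemma 2(b) they covered all gaps of $c$. So the letters of $c$ are now consecutive and form a factor $u_i(t)$, and this remains true while other nodes are erased.

For each key $\kappa=(t,r)$ of rank $r$, repeat $n_\kappa$ times: choose not-yet-erased nodes $c_1,\dots,c_{k_t}\in U$ with labels $(\kappa,1),\dots,(\kappa,k_t)$, and erase them all at once. By Step 3 this uses up exactly the nodes of $U$ with key $\kappa$. Let $c_i$ be included in part $P_{p_i}$ of $w'$. Then $f_{p_i}(\kappa)=i$, so by (1) we have $p_1<p_2<\dots<p_{k_t}$. Therefore the factors $u_1(t),\dots,u_{k_t}(t)$ formed by $c_1,\dots,c_{k_t}$ are disjoint and occur in this order from left to right. If $z'$ is the current word and $z$ the word after this erasure, then $z\vdash_Tz'$.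

After stage $R$ all of $U$ is erased, and the word is $w$. Hence $w\vdash_T^*w'$, and $\vdash_T^*$ is a wqo. With the necessity shown in Section 4, Theorem 6 is proved. $\blacksquare$

## 9. Infinite sets of tuples and regular languages

We prove Theorem 7(A). A language $L$ is *upward closed* if $v\in L$ and $v\vdash_T^*w$ imply $w\in L$. The *residual* of $L$ by a word $x$ is $x^{-1}L=\{y:xy\in L\}$, and by the Myhill–Nerode theorem $L$ is regular iff it has finitely many residuals.

**(1)⇒(2)** is the necessity shown in Section 4.

**(2)⇒(3).** Let $T$ be unavoidable with constant $k_0$. There are finitely many words of length $k_0+1$. Choose for each a tuple of $T$ contained in it, and let $T'$ be the finite set of chosen tuples. A word of length $>k_0$ has a prefix of length $k_0+1$, so it contains a tuple of $T'$. Thus $T'$ is unavoidable.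

**(3)⇒(1).** If $T'\subseteq T$ is finite and unavoidable, then $\vdash_{T'}^*$ is a wqo by Theorem 6. It is contained in $\vdash_T^*$, so $\vdash_T^*$ is a wqo.

**(1)⇒(4).** Write $\le$ for $\vdash_T^*$. Insertions can be carried out inside a larger word, so $v\le w$ implies $xvy\le xwy$. Let $L$ be upward closed. Each residual $x^{-1}L$ is upward closed: if $xy\in L$ and $y\le y'$, then $xy\le xy'$, so $xy'\in L$. Also $x\le x'$ implies $x^{-1}L\subseteq x'^{-1}L$, because $xy\le x'y$.

Suppose there are words $x_1,x_2,\dots$ with pairwise distinct residuals. Since $\le$ is a wqo, there is a subsequence with $x_{n_1}\le x_{n_2}\le\cdots$. Its residuals form a strictly increasing chain $L_1\subsetneq L_2\subsetneq\cdots$ of upward closed sets. Choose $y_i\in L_{i+1}\setminus L_i$. If $i<j$ and $y_i\le y_j$, then $y_j\in L_{i+1}\subseteq L_j$, a contradiction. So $y_1,y_2,\dots$ violates the wqo property. Hence $L$ has finitely many residuals and is regular.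

**(4)⇒(2).** If $T$ is not unavoidable, Section 4 gives an infinite antichain $Z$. For $Y\subseteq Z$ the upward closure of $Y$ meets $Z$ exactly in $Y$. So distinct subsets of $Z$ have distinct upward closures, and there are uncountably many upward closed languages. Only countably many languages are regular. $\blacksquare$

## 10. Components, periodic words and decidability

We prove Theorem 7(B). Let $T$ be finite. To see what condition (6) asks, take $T_0=\{(aa),(bb),(ab,ba)\}$: here $\lambda=2$ and $|A|^{\lambda-1}=2$, so $q$ runs over $a,b,aa,ab,ba,bb$. For $q\in\{a,aa\}$ the tuple $(aa)$ works, for $q\in\{b,bb\}$ the tuple $(bb)$, and for $q\in\{ab,ba\}$ the tuple $(ab,ba)$. If $(ab,ba)$ is removed, (6) fails at $q=ab$, which gives back the antichain $(ab)^n$ of Section 1.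

**The case $T=\emptyset$.** Then (2) fails, hence so do (1), (3), (4). Condition (5) fails since $I_g=\emptyset$, and (6) fails with $q$ a letter. For a letter $a$, the set $\{a^n:n\ge0\}$ is an antichain of minimal elements. The remaining claims are trivial. From now on $T\ne\emptyset$.

**(2)⇒(5).** This is Lemma 8.

**(5)⇒(2).** The point is to pass from one component at a time to whole tuples. There are finitely many choice functions, so some $k$ is such that every word of length $k+1$ has a factor in $I_g$ for all $g$. We claim that for every word $B$ of length $k+1$ there is $t\in T$ all of whose components are factors of $B$. Otherwise let $g(t)$ pick, for each $t$, a component of $t$ that is not a factor of $B$; then $B$ has no factor in $I_g$, a contradiction.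

Let $\nu=\max_tk_t$. A word of length at least $(k+1)\big(|T|(\nu-1)+1\big)$ contains $|T|(\nu-1)+1$ consecutive disjoint blocks of length $k+1$. Assign to each block a tuple $t$ as in the claim. Some $t$ is assigned to at least $\nu\ge k_t$ blocks. Taking $u_i(t)$ from the $i$-th of these blocks, for $i=1,\dots,k_t$, shows that the word contains $t$. So $T$ is unavoidable.

**(2)⇒(6).** For $q\ne\varepsilon$ and large $n$ the word $q^n$ contains some $t\in T$, so all components of $t$ are factors of $q^n$.

**(6)⇒(5).** We assume that (5) fails and construct a $q$ violating (6). Let $g$ be such that arbitrarily long words have no factor in $I_g$. Consider the finite directed graph with vertex set $A^{\lambda-1}$ and the following edges. For each $z\in A^\lambda$ having no factor in $I_g$, there is an edge, labeled by the last letter of $z$, from the prefix of $z$ of length $\lambda-1$ to its suffix of length $\lambda-1$. (If $\lambda=1$, there is one vertex $\varepsilon$, and the edges are loops.) A word of length $L\ge\lambda$ without a factor in $I_g$ gives a walk with $L-\lambda+1$ edges. So there are arbitrarily long walks, some vertex is repeated on a walk, and the graph has a simple cycle. Let $q$ be the word of labels along this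 cycle and $x$ its starting vertex. A simple cycle has at most as many edges as there are vertices, so $1\le|q|\le|A|^{\lambda-1}$.

Let $n\ge1$, and walk $n$ times around the cycle from $x$. After reading a prefix $v$ of $q^n$, the walk is at the vertex formed by the last $\lambda-1$ letters of $xv$. So every factor of length $\lambda$ of $xq^n$ is a word $z$ belonging to an edge, and has no factor in $I_g$. The words of $I_g$ have length at most $\lambda\le|xq^n|$, so an occurrence of one of them in $xq^n$ would lie in a factor of length $\lambda$. Hence $xq^n$ has no factor in $I_g$. Thus
$$\text{no }u_{g(t)}(t),\ t\in T,\ \text{is a factor of a power of }q,\tag{4}$$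
and (6) fails for $q$.

**Decidability and invariance.** A nonempty word $u$ is a factor of a power of $q$ iff it is a factor of $q^{|u|+1}$: an occurrence may be shifted so that it starts inside the first copy of $q$, and then it ends at or before position $|q|-1+|u|\le|q|(|u|+1)$. So (6) is a finite check, and the property is decidable. Permuting the components of a tuple, or replacing a tuple by repetitions of itself, does not change the set of its components, so it does not affect (6).

**The antichain.** If the property fails, then (5) fails, and the word $q$ just constructed satisfies (4). So no $q^n$ contains a tuple $t\in T$, since it would have the factor $u_{g(t)}(t)$. Hence $v\vdash_T^*q^n$ implies $v=q^n$: each $q^n$ is minimal, and the words $q^n$, $n\ge0$, are pairwise incomparable. $\blacksquare$
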